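\title{Monotone Fourier coefficients after a correction on a small set}

\begin{abstract}
For every $\epsilon>0$ we construct a measurable set $E\subset[0,1]$ with $|E|>1-\epsilon$ such that every nonzero $f\in L^1[0,1]$ agrees on $E$ with a function $g\in L^1[0,1]$ whose Fourier coefficients have moduli that are even in $k$ and strictly decreasing in $|k|$, whose Fourier series converges to $g$ in $L^1$, and which satisfies $\|S_m(g)\|_1\le(1+\eta)\|g\|_1$ and $\|g\|_1\le(2+\eta)\|f\|_1$ for a prescribed $\eta>0$. For such $g$ the greedy approximants with respect to the trigonometric system are the ordinary partial sums, so the greedy order does not depend on $f$. The constants $1$ and $2$ cannot be lowered. We also give a rearrangement of the frequencies that cannot replace the natural order when the moduli of the coefficients are even.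
\end{abstract}

\section{The question and the results}

For $k\in\mathbb Z$ let $e_k(x)=e^{2\pi ikx}$. For $f\in L^1[0,1]$ (complex-valued) let
$$c_k(f)=\int_0^1f(t)e^{-2\pi ikt}\,dt,\qquad S_m(f)=\sum_{|k|\le m}c_k(f)e_k .$$
We write $\|\cdot\|$ for the norm of $L^1[0,1]$ and $\|\cdot\|_p$ for the norm of $L^p[0,1]$. An \emph{odd rearrangement} is a bijection $\sigma:\mathbb Z\to\mathbb Z$ with $\sigma(-k)=-\sigma(k)$; it has $\sigma(0)=0$. The $m$-th approximant of $f$ in the order $\sigma$ is
$$G^\sigma_m(f)=\sum_{|k|\le m}c_{\sigma(k)}(f)\,e_{\sigma(k)} .$$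

The partial sum $S_m(g)$ keeps the $2m+1$ lowest frequencies of $g$. The \emph{greedy} approximant keeps the $2m+1$ terms with the largest coefficients. If $|c_{-k}(g)|=|c_k(g)|$ for all $k$, as is the case for real $g$, and $|c_{\sigma(k)}(g)|$ strictly decreases in $k\ge0$, then $G^\sigma_m(g)$ is the greedy approximant. In $L^2$ this choice is optimal: by Parseval's identity the squared distance from $g$ to the span of a set of exponentials is the sum of $|c_k(g)|^2$ over the omitted frequencies. In $L^1$ there is no such identity, and even $S_m(f)$ need not stay bounded: the norm of $S_m$ on $L^1$ is the $L^1$ norm of the Dirichlet kernel $\sum_{|k|\le m}e_k$, which tends to infinity, so by the uniform boundedness principle $\sup_m\|S_m(f)\|=\infty$ for some $f\in L^1$. The following theorem says that both kinds of approximants behave well once $f$ is corrected outside a fixed set of almost full measure.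

\begin{theorem}[{\cite[Theorem 3]{source}}]\label{thm:known}
For every $\epsilon>0$ there is a measurable set $E\subset[0,1]$ with $|E|>1-\epsilon$ such that for every $f\in L^1[0,1]$, not a.e.\ zero, there are $g\in L^1[0,1]$ with $g=f$ on $E$ and an odd rearrangement $\sigma=\sigma_f$ such that
\begin{itemize}
\item[(A1)] $|c_{\sigma(k)}(g)|>|c_{\sigma(k+1)}(g)|$ for all $k\ge0$;
\item[(A2)] $\|G^\sigma_m(g)\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|G^\sigma_m(g)-g\|\to0$;
\item[(A3)] $\|S_m(g)\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|S_m(g)-g\|\to0$.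
\end{itemize}
\end{theorem}

In \cite{source} the sum defining $G^\sigma_m$ runs over $1\le|k|\le m$. We include $k=0$ because (A1) at $k=0$ forces $c_0(g)\ne0$, while a sum without the term $k=0$ has mean zero and cannot converge to such a $g$.

The set $E$ serves all $f$, but the order $\sigma_f$ is chosen after $f$. The question posed in \cite{source} is whether the order can be chosen independently of $f$:
\begin{quote}
For every $\epsilon>0$, do there exist a measurable $E\subset[0,1]$ with $|E|>1-\epsilon$ and one odd rearrangement $\sigma$, which may depend on $\epsilon$ and $E$, such that every $f\in L^1[0,1]$, not a.e.\ zero, agrees on $E$ with some $g\in L^1[0,1]$ satisfying (A1)--(A3) with this $\sigma$?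
\end{quote}

One may well expect the answer no. Without a correction the order depends on $f$: the functions $4\cos2\pi x+2\cos4\pi x$ and $2\cos2\pi x+4\cos4\pi x$ need different orders. With a correction, take a frequency $n$ that comes late in the order $\sigma$ and a function $f$ that equals $e_n$ on $E$. Either $c_n(g)$ stays large, and then all the many earlier coefficients of $g$ are larger still, which is hard to reconcile with bounded approximants; or the correction cancels the $n$-th coefficient of $f$ while acting only on a set of measure less than $\epsilon$. The first alternative is indeed impossible (Lemma~\ref{lem:decay}). The second is possible, because in $L^1$ a small set can carry a large mass, and the price is a factor $2$ in the norm.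

\begin{theorem}\label{thm:main}
For every $\epsilon\in(0,1)$ there is a measurable set $E\subset[0,1]$ with $|E|>1-\epsilon$ such that for every $f\in L^1[0,1]$, not a.e.\ zero, and every $\eta>0$ there is $g\in L^1[0,1]$ with $g=f$ on $E$ and
\begin{itemize}
\item[(1)] $|c_k(g)|=|c_{-k}(g)|$ and $|c_k(g)|>|c_{k+1}(g)|$ for all $k\ge0$;
\item[(2)] $\|S_m(g)-g\|\to0$, and $\|S_m(g)\|\le(1+\eta)\|g\|$ for all $m\ge0$;
\item[(3)] $\|g\|\le(2+\eta)\|f\|$.
\end{itemize}
If $f$ is real, $g$ can be taken real.
\end{theorem}

The function $f=0$ has to be excluded: (3) would give $g=0$, contrary to (1). The proof of Theorem~\ref{thm:main} does not use Theorem~\ref{thm:known}.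

\begin{corollary}
The answer to the question is yes, with $\sigma(k)=k$, an order that depends on none of $f$, $\epsilon$, $E$.
\end{corollary}

\begin{proof}
For $\sigma(k)=k$ we have $G^\sigma_m=S_m$, so (A2) and (A3) coincide. Theorem~\ref{thm:main} with $\eta=1$ gives (A1), the convergence, $\|S_m(g)\|\le2\|g\|\le3\|g\|$ and $3\|g\|\le9\|f\|\le12\|f\|$. For $\epsilon\ge1$ use the set $E$ that belongs to $\epsilon=\frac12$.
\end{proof}

The constant $1$ in (2) cannot be lowered, because $\|S_m(g)\|\to\|g\|\ne0$. The constant $2$ in (3) cannot be lowered either, whichever fixed order is used.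

\begin{theorem}\label{thm:sharp}
Let $\sigma$ be an odd rearrangement, let $E\subset[0,1]$ be measurable with $|E|>0$, and let $A,B<\infty$. Suppose that every $f\in L^1[0,1]$, not a.e.\ zero, agrees on $E$ with some $g\in L^1[0,1]$ that satisfies \emph{(A1)} with $\sigma$, $\sup_m\|G^\sigma_m(g)\|\le B\|f\|$ and $\|g\|\le A\|f\|$. Then $A\ge2$. The same holds if only real $f$ and $g$ are considered.
\end{theorem}

The natural order works, but when the moduli are even not every order does.

\begin{theorem}\label{thm:bad}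
There is an odd rearrangement $\sigma$ such that every $g\in L^1[0,1]$ with $|c_{-k}(g)|=|c_k(g)|$ for all $k$ (for instance, every real $g$) that satisfies \emph{(A1)} with $\sigma$ and $\sup_m\|G^\sigma_m(g)\|<\infty$ lies in $L^2[0,1]$. Hence, for this $\sigma$ and any $E$ with $|E|>0$, no such $g$ agrees on $E$ with an $f\in L^1[0,1]$ satisfying $f\notin L^2(E)$.
\end{theorem}

We prove Theorem~\ref{thm:sharp} first, in Section~\ref{sec:sharp}, because it shows what the function $g$ of Theorem~\ref{thm:main} must look like; it is not used later. Section~\ref{sec:model} explains the construction for $f=1$. Sections~\ref{sec:estimates}--\ref{sec:proof} prove Theorem~\ref{thm:main}, and Section~\ref{sec:bad} proves Theorem~\ref{thm:bad}.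

\subsection*{Conventions and standard facts}
Functions on $[0,1]$ are extended with period $1$ when needed, $\chi_A$ is the indicator of $A$, and $d(t)=\operatorname{dist}(t,\mathbb Z)$. We use $|c_k(u)|\le\|u\|\le\|u\|_2$ and $|\sin\pi t|\ge2d(t)$. The \emph{spectrum} of $u$ is $\{k:c_k(u)\ne0\}$, and a \emph{polynomial} is a finite sum $\sum q_ke_k$. For an integer $L\ge1$ the Fej\'er kernel is
$$K_L(t)=\sum_{|l|<L}\Big(1-\frac{|l|}L\Big)e^{2\pi ilt}=\frac1L\Big(\frac{\sin\pi Lt}{\sin\pi t}\Big)^2 .$$
The second formula gives $K_L\ge0$ and the last bound in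
\begin{equation}\label{eq:fejer}
0\le K_L\le L,\qquad\int_0^1K_L=1,\qquad K_L(t)\le\frac1{4L\,d(t)^2};
\end{equation}
the first formula gives the integral and $K_L\le\sum_{|l|<L}(1-|l|/L)=L$. The Fej\'er mean of order $L$ of $u\in L^1$ is the polynomial $u*K_L=\sum_{|l|<L}(1-|l|/L)c_l(u)e_l$. As an average of values of $u$ against a nonnegative kernel of integral $1$, it is real if $u$ is real and bounded by $\sup|u|$. Fej\'er's theorem says that $u*K_L\to u$ uniformly if $u$ is continuous and $1$-periodic, and in $L^p$ if $u\in L^p$, $1\le p<\infty$. In particular an integrable function is determined by its Fourier coefficients, and it lies in $L^2$ if these are square summable.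

\section{What a fixed order forces}\label{sec:sharp}

The tool is the inequality of McGehee, Pigno and Smith \cite{mps}: there is an absolute constant $C$ such that for all integers $n_1<\dots<n_N$ and all complex $a_1,\dots,a_N$,
\begin{equation}\label{eq:mps}
\sum_{j=1}^N\frac{|a_j|}j\le C\,\Big\|\sum_{j=1}^Na_je_{n_j}\Big\| .
\end{equation}
Thus $N$ coefficients of modulus at least $\alpha$, at any frequencies and with any phases, produce an $L^1$ norm of at least $C^{-1}\alpha\log(N+1)$; here we use $\sum_{j\le N}1/j\ge\log(N+1)$. Under (A1) this becomes a rate of decay.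

\begin{lemma}\label{lem:decay}
If $g\in L^1$ satisfies \emph{(A1)} with the odd rearrangement $\sigma$, then for all $m\ge0$
$$|c_{\sigma(m)}(g)|\le\frac{2C\,\|G^\sigma_m(g)\|}{\log(2m+2)} .$$
\end{lemma}

\begin{proof}
Condition (A1) says nothing about $c_{\sigma(k)}(g)$ for $k<0$, so only one coefficient in each pair $\pm n$ is known to be large; we symmetrize to use it. List $\{\sigma(k):|k|\le m\}$ as $n_1<\dots<n_{2m+1}$ and put $a_j=c_{n_j}(g)$. The set is symmetric, so $n_{2m+2-j}=-n_j$, and the polynomial $x\mapsto G^\sigma_m(g)(-x)$ has the coefficient $a_{2m+2-j}$ at $n_j$ and the same norm as $G^\sigma_m(g)$. Adding \eqref{eq:mps} for the two polynomials,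
$$\sum_{j=1}^{2m+1}\frac{|a_j|+|a_{2m+2-j}|}j\le2C\,\|G^\sigma_m(g)\| .$$
For each $j$ one of $n_j,-n_j$ equals $\sigma(k)$ with $0\le k\le m$, so by (A1) the numerator is at least $|c_{\sigma(m)}(g)|$. The left side is therefore at least $|c_{\sigma(m)}(g)|\log(2m+2)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
All functions $f$ below have $|f|=\chi_E$ a.e., so $\|f\|=|E|>0$. If $g$ corresponds to $f$, then $h=g-f$ vanishes on $E$ and $f$ vanishes off $E$, hence
\begin{equation}\label{eq:split}
A|E|\ge\|g\|=|E|+\|h\| .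
\end{equation}
By Lemma~\ref{lem:decay}, $|c_{\sigma(m)}(g)|\le\omega_m|E|$ with $\omega_m=2CB/\log(2m+2)\to0$. This bound is the same for all the functions $f$ considered, because neither $\sigma$ nor $B$ depends on $f$.

\emph{Complex case.} Let $n=\sigma(m)$ and $f=e_n\chi_E$. Then $c_n(f)=|E|$, so $\|h\|\ge|c_n(h)|\ge|E|-\omega_m|E|$, and \eqref{eq:split} gives $A\ge2-\omega_m$ for every $m$.

\emph{Real case.} We replace $e_n$ by a real function of modulus $1$, the square wave $r(nx)$, where $r(x)=\operatorname{sgn}\sin2\pi x$. We test against a polynomial, so that only finitely many coefficients of $g$ enter: let $s=r*K_N$, which is real, has $|s|\le1$ and has $c_0(s)=c_0(r)=0$. For $n\ge1$ let $f_n(x)=r(nx)\chi_E(x)$, let $g_n$ be the corresponding real function and let $h_n=g_n-f_n$.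

First, $\int_0^1f_n(x)s(nx)\,dx\to|E|\int_0^1rs$ as $n\to\infty$. Indeed, $\psi=rs$ is in $L^2$ and $\psi(nx)=\sum_lc_l(\psi)e_{ln}(x)$ in $L^2$, so $\int_0^1\chi_E(x)\psi(nx)\,dx=\sum_lc_l(\psi)c_{-ln}(\chi_E)$. The term $l=0$ is $|E|\int_0^1\psi$, and by the Cauchy--Schwarz inequality the other terms contribute at most $\|\psi\|_2\big(\sum_{|k|\ge n}|c_k(\chi_E)|^2\big)^{1/2}\to0$.

Second, $\int_0^1g_n(x)s(nx)\,dx=\sum_{0<|l|<N}c_l(s)\,c_{-ln}(g_n)\to0$. Indeed, fix $l\ne0$ and let $m=|\sigma^{-1}(ln)|$, so that $\sigma(m)=\pm ln$. Since $g_n$ is real, $|c_{-ln}(g_n)|=|c_{\sigma(m)}(g_n)|\le\omega_m|E|$, and $m\to\infty$ as $n\to\infty$ because $\sigma^{-1}$ is injective.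

Since $|s|\le1$, we get $\|h_n\|\ge\big|\int_0^1h_n(x)s(nx)\,dx\big|\ge|E|\int_0^1rs-o(1)$, and \eqref{eq:split} gives $A\ge1+\int_0^1rs$. As $N\to\infty$, $s\to r$ in $L^1$, so $\int_0^1rs\to\int_0^1r^2=1$.
\end{proof}

The proof describes $g$. For $f=e_n\chi_E$ with $n$ late in the order, $g$ has to place a mass of almost $\|f\|$ on the complement of $E$, a set of measure less than $\epsilon$. So $g$ must have tall narrow spikes that cancel the Fourier coefficients of $f$.

\section{The model case $f=1$}\label{sec:model}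

The function $g$ will be a series of polynomials whose spectra are consecutive ranges of frequencies.

\begin{definition}
Let $0\le M<M'$ be integers and $\beta>0$. A polynomial $Q=\sum_{M<|k|\le M'}q_ke_k$ is a \emph{monotone block on $(M,M']$ below $\beta$} if $|q_{-k}|=|q_k|$ for all $k$ and
$$\beta>|q_{M+1}|>|q_{M+2}|>\dots>|q_{M'}|>0 .$$
\end{definition}

Blocks can be chained: if $Q$ is a monotone block on $(M,M']$ below $\beta$ and $Q'$ is one on $(M',M'']$ below $|c_{M'}(Q)|$, then $Q+Q'$ is one on $(M,M'']$ below $\beta$. Since a block has to follow earlier blocks, we must be able to prescribe $M$ as large and $\beta$ as small as we like. The model problem is this: given $M$ and $\beta$, find a monotone block that is close to $1$ off a small set, has norm about $2$, and has partial sums bounded independently of $M$ and $\beta$.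

\subsection*{The spike} Let $\varphi_L=1-K_L=-\sum_{1\le|l|<L}(1-|l|/L)e^{2\pi ilt}$ with $L\ge2$. By \eqref{eq:fejer},
\begin{equation}\label{eq:phi}
|\varphi_L|\le L,\qquad\int_0^1|\varphi_L|\le2,\qquad|\varphi_L(t)-1|\le\frac1{4L\,d(t)^2} .
\end{equation}
This is the constant $1$ with a spike of mass $1$ removed near the integers; it has mean zero. For $J>M$ the polynomial $\varphi_L(Jx)$ has spectrum $\pm J,\dots,\pm(L-1)J$, norm at most $2$, and differs from $1$ by at most $1/(4L\tau^2)$ off the set $\{x:d(Jx)<\tau\}$ of measure $2\tau$. But its coefficients are not small, they vanish between the multiples of $J$, and this cannot be repaired. Let $L\ge4$ and let $Q$ be a monotone block on $(M,M']$ within $\frac14$ of $\varphi_L(Jx)$ in $L^1$. Then $|c_{2J}(Q)|\ge1-\frac2L-\frac14\ge\frac14$, so all of the at least $2J$ coefficients with $M<|k|\le2J$ have modulus at least $\frac14$, and \eqref{eq:mps} gives $\|S_{2J}(Q)\|\ge(4C)^{-1}\log(2J)$, which is large when $M$ is large.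

\subsection*{The chirp} The remedy is to spread each coefficient over many frequencies by replacing the linear phase $Jx$ with the quadratic phase
$$\theta(x)=J\Big(\frac{x^2}2+Lx\Big).$$
The values of $\theta$ modulo $1$ are still nearly uniformly distributed, so $T=\varphi_L(\theta)$ keeps the size properties of $\varphi_L(Jx)$. The \emph{chirp} $e^{2\pi il\theta(x)}$ oscillates near $x$ with frequency $l\theta'(x)=lJ(L+x)$. As $x$ runs over $[0,1]$ this frequency sweeps the band $[lJL,\,lJ(L+1)]$ at constant speed, and Lemma~\ref{lem:chirp} shows that, up to a small error in $\ell^2$, the Fourier coefficients have the constant modulus $(lJ)^{-1/2}$ on the band and vanish outside it. The term $Lx$ separates the bands: $l(L+1)<(l+1)L$ for $l<L$. Without it all bands would begin at $0$ and overlap.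

Take $L=3$, the smallest case with two bands. Then
$$T=-\tfrac23\big(e^{2\pi i\theta}+e^{-2\pi i\theta}\big)-\tfrac13\big(e^{4\pi i\theta}+e^{-4\pi i\theta}\big),$$
the bands are $3J\le|k|\le4J$ and $6J\le|k|\le8J$, and the moduli on them are $\frac23J^{-1/2}$ and $\frac13(2J)^{-1/2}$. As a check, the band $[3J,4J]$ carries the energy $J\cdot\frac49J^{-1}=\frac49=\|\frac23e^{2\pi i\theta}\|_2^2$. The moduli are small and decrease from band to band. It remains to fill the gaps $M<|k|<3J$ and $4J<|k|<6J$, and we give each gap frequency the \emph{positive} coefficient equal to the modulus on the next band (Figure~\ref{fig:stairs}). A sum of $n$ consecutive exponentials has $L^1$ norm at most $1+\log n$ (Lemma~\ref{lem:dirichlet}), so the added polynomial has norm at most $2(\frac23+\frac13)J^{-1/2}(1+\log3J)\to0$. This step is special to $L^1$: the gap $4J<k<6J$ alone has squared $L^2$ norm about $2J\cdot\frac1{18J}=\frac19$. Finally, a factor $\rho_k$ that decreases slowly from $1+1/J$ to $1$ makes the monotonicity strict.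

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.2,yscale=3.2]
\draw[->] (0,0)--(8.7,0) node[right]{$k$};
\draw[->] (0,0)--(0,0.85) node[above]{$|q_k|$};
\draw[dashed,thick] (0.6,0.667)--(3,0.667);
\draw[line width=1.8pt] (3,0.667)--(4,0.667);
\draw[dashed,thick] (4,0.236)--(6,0.236);
\draw[line width=1.8pt] (6,0.236)--(8,0.236);
\draw[dotted] (4,0)--(4,0.667);
\draw[dotted] (3,0)--(3,0.667);
\draw[dotted] (6,0)--(6,0.236);
\draw[dotted] (8,0)--(8,0.236);
\draw[dotted] (0.6,0)--(0.6,0.667);
\node[below] at (0.6,0) {$M$};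
\node[below] at (3,0) {$3J$};
\node[below] at (4,0) {$4J$};
\node[below] at (6,0) {$6J$};
\node[below] at (8,0) {$8J$};
\node[above] at (3.5,0.667) {$\frac23J^{-1/2}$};
\node[above] at (7,0.236) {$\frac13(2J)^{-1/2}$};
\end{tikzpicture}
\caption{Moduli of the coefficients of the monotone block built from $\varphi_3(\theta)$ on $[0,1)$, for $k>0$. Solid: the two bands, where the coefficients have the quadratic phases of the chirps and reproduce $\varphi_3(\theta)$. Dashed: the gaps, where the coefficients are positive and sum to a polynomial of small $L^1$ norm.}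
\label{fig:stairs}
\end{figure}

For large $L$ the picture has $L-1$ steps and $T$ is close to $1$ off a small set. Two difficulties remain. A partial sum that cuts a band is controlled only through $\|T\|_2\le L$, which is far more than $2$; we overcome this by cutting $[0,1)$ into short intervals $\Delta$ and giving each its own range of frequencies, so that the bound becomes $L|\Delta|^{1/2}$ (Section~\ref{sec:blocks}). And the exceptional set must not depend on $f$; for this we prepare blocks for a countable dense family in advance and let each $f$ use a subsequence (Section~\ref{sec:proof}).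

\section{Three estimates}\label{sec:estimates}

\begin{lemma}[monotone weights]\label{lem:dirichlet}
Let $p\le r$ be integers, $n=r-p+1$ and $\rho_p\ge\rho_{p+1}\ge\dots\ge\rho_r\ge0$. Then $\big\|\sum_{k=p}^r\rho_ke_k\big\|\le\rho_p(1+\log n)$, and the same holds with $e_{-k}$ in place of $e_k$.
\end{lemma}

\begin{proof}
A sum of $\nu$ consecutive exponentials has modulus $|\sin\pi\nu x/\sin\pi x|\le\min(\nu,\frac1{2d(x)})$, so its norm is at most
$$2\int_0^{1/(2\nu)}\nu\,dx+2\int_{1/(2\nu)}^{1/2}\frac{dx}{2x}=1+\log\nu .$$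
By Abel summation,
$$\sum_{k=p}^r\rho_ke_k=\sum_{k=p}^{r-1}(\rho_k-\rho_{k+1})\sum_{i=p}^ke_i+\rho_r\sum_{i=p}^re_i .$$
The weights on the right are nonnegative with sum $\rho_p$, and each inner sum has norm at most $1+\log n$. The version with $e_{-k}$ follows by conjugation.
\end{proof}

The next lemma is the method of stationary phase for a quadratic phase. The $k$-th Fourier coefficient of the chirp is an oscillatory integral whose phase is stationary at one point $y_k$. If $y_k$ lies in the interval of integration, the coefficient is close to the Fresnel integral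
\begin{equation}\label{eq:fresnel}
\int_{-\infty}^\infty e^{\pi i\lambda u^2}du=e^{i\pi/4}\lambda^{-1/2}\qquad(\lambda>0,\ \text{an improper integral});
\end{equation}
otherwise it is close to $0$. The approximation is poor only when $y_k$ is within about $\lambda^{-1/2}$ of an endpoint, which happens for about $\sqrt\lambda$ values of $k$ out of about $\lambda(b-a)$.

\begin{lemma}[chirps]\label{lem:chirp}
Let $0\le a<b\le1$, $L\ge2$, $\lambda\ge1$ and $w(x)=\chi_{[a,b]}(x)\,e^{2\pi i\lambda(x^2/2+Lx)}$. Put $y_k=k/\lambda-L$, and let $\mu_k=\lambda^{-1/2}e^{i\pi/4}e^{-\pi i\lambda y_k^2}$ if $y_k\in[a,b]$ and $\mu_k=0$ otherwise. Then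
$$\sum_{k\in\mathbb Z}|c_k(w)-\mu_k|^2\le52\,\lambda^{-1/2},\qquad|c_0(w)|\le4\lambda^{-1/2}.$$
\end{lemma}

\begin{proof}
Since $\lambda x^2+2\lambda Lx-2kx=\lambda(x-y_k)^2-\lambda y_k^2$,
$$c_k(w)=e^{-\pi i\lambda y_k^2}\int_{a-y_k}^{b-y_k}e^{\pi i\lambda u^2}du .$$
For $v\ge0$ let $t(v)=\big|\int_v^\infty e^{\pi i\lambda u^2}du\big|$. For $v>0$, integration by parts gives
$$\int_v^\infty e^{\pi i\lambda u^2}du=-\frac{e^{\pi i\lambda v^2}}{2\pi i\lambda v}+\int_v^\infty\frac{e^{\pi i\lambda u^2}}{2\pi i\lambda u^2}\,du ,$$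
and each term has modulus at most $\frac1{2\pi\lambda v}$, so $t(v)\le\frac1{\pi\lambda v}$. For $v\ge\lambda^{-1/2}$ this is at most $\lambda^{-1/2}/\pi$, and for $v<\lambda^{-1/2}$ we have $t(v)\le\lambda^{-1/2}+t(\lambda^{-1/2})$. Hence $t(v)\le2\lambda^{-1/2}$ for all $v\ge0$.

We claim that $|c_k(w)-\mu_k|\le t(|y_k-a|)+t(|y_k-b|)$. If $y_k<a$, then $\mu_k=0$ and the integral over $[a-y_k,b-y_k]$ is the difference of the tails from $a-y_k$ and from $b-y_k$. If $y_k>b$, the integrand is even, so the integral equals the one over $[y_k-b,y_k-a]$, again a difference of two tails. If $y_k\in[a,b]$, the integral equals \eqref{eq:fresnel} minus the integrals over $(-\infty,a-y_k]$ and $[b-y_k,\infty)$, whose moduli are $t(y_k-a)$ and $t(b-y_k)$. For $k=0$ we have $y_0=-L<a$, so $\mu_0=0$ and $|c_0(w)|\le4\lambda^{-1/2}$.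

The points $y_k$ are spaced by $1/\lambda$. At most $2\sqrt\lambda+1\le3\sqrt\lambda$ of them satisfy $|y_k-a|\le\lambda^{-1/2}$, and these contribute at most $3\sqrt\lambda\cdot4/\lambda=12\lambda^{-1/2}$ to $\sum_kt(|y_k-a|)^2$. On each side of $a$ the remaining distances form a progression $v_1<v_2<\cdots$ with $v_1>\lambda^{-1/2}$ and step $1/\lambda$, so
$$\sum_jv_j^{-2}\le v_1^{-2}+\lambda\int_{v_1}^\infty v^{-2}dv\le\lambda+\lambda^{3/2}\le2\lambda^{3/2}.$$
The two sides contribute at most $2\cdot2\lambda^{3/2}/(\pi^2\lambda^2)\le\lambda^{-1/2}$. Thus $\sum_kt(|y_k-a|)^2\le13\lambda^{-1/2}$, and the same computation applies to $b$. Since $|c_k(w)-\mu_k|^2\le2t(|y_k-a|)^2+2t(|y_k-b|)^2$, the sum is at most $52\lambda^{-1/2}$.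
\end{proof}

\begin{lemma}[equidistribution]\label{lem:equi}
Let $\Delta=[a,b)\subset[0,1)$, $L\ge2$ and $\theta_J(x)=J(x^2/2+Lx)$ for integers $J\ge1$. For every continuous $1$-periodic $\psi$,
$$\int_\Delta\psi(\theta_J(x))\,dx\to|\Delta|\int_0^1\psi\qquad(J\to\infty).$$
\end{lemma}

\begin{proof}
For $\psi=e_0$ both sides equal $|\Delta|$. For $\psi=e_l$ with $l\ge1$, the left side is $c_0(w)$ of Lemma~\ref{lem:chirp} with $\lambda=lJ$, so it is at most $4(lJ)^{-1/2}\to0$ in modulus; for $l\le-1$ conjugate. So the claim holds for polynomials. Given $\psi$ and $\omega>0$, Fej\'er's theorem gives a polynomial $P$ with $\sup|\psi-P|\le\omega$. Replacing $\psi$ by $P$ changes each side by at most $\omega|\Delta|$, so the upper limit of the difference of the two sides is at most $2\omega|\Delta|$, and $\omega$ is arbitrary.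
\end{proof}

\section{Monotone blocks}\label{sec:blocks}

We first approximate a multiple of the indicator of one interval. The statement keeps the function $T$ of Section~\ref{sec:model} visible, because it vanishes outside $\Delta$, which a polynomial cannot do; the disjoint supports will be used in Lemma~\ref{lem:step}.

\begin{lemma}[one interval]\label{lem:interval}
Let $\Delta=[a,b)\subset[0,1)$ be nonempty, $\gamma\in\mathbb C\setminus\{0\}$, $\tau\in(0,\frac14)$, let $L\ge\tau^{-3}$ and $M\ge0$ be integers, and let $\delta,\beta>0$. There are $M'>M$, a monotone block $Q$ on $(M,M']$ below $\beta$, a bounded function $T$ vanishing outside $\Delta$ and a measurable set $V\subset\Delta$ with $|V|\le4\tau|\Delta|$ such that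
\begin{itemize}
\item[(i)] $\|T\|\le2|\gamma||\Delta|+\delta$, and $|T-\gamma|\le\tau|\gamma|$ on $\Delta\setminus V$;
\item[(ii)] $\|Q-T\|\le\delta$;
\item[(iii)] $\|S_m(Q)\|\le|\gamma|L|\Delta|^{1/2}+\delta$ for all $m\ge0$.
\end{itemize}
If $\gamma$ is real, $Q$ is real-valued.
\end{lemma}

\begin{proof}
Let $J$ be a positive integer, $\theta=\theta_J$ as in Lemma~\ref{lem:equi} (note $L>64$), and
\begin{equation}\label{eq:T}
T=\gamma\chi_\Delta\,\varphi_L(\theta)=-\gamma\sum_{l=1}^{L-1}\Big(1-\frac lL\Big)\big(w_l+\overline{w_l}\big),\qquad w_l=\chi_\Delta e^{2\pi il\theta}.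
\end{equation}
All other data are fixed, and we show that the claims hold for all large $J$.

\emph{The function $T$.} Lemma~\ref{lem:equi} with $\psi=|\varphi_L|$ and \eqref{eq:phi} give $\|T\|\to|\gamma||\Delta|\int_0^1|\varphi_L|\le2|\gamma||\Delta|$, so the first part of (i) holds for large $J$. Let $V=\{x\in\Delta:d(\theta(x))<\tau\}$. Let $\psi$ equal $1$ where $d\le\tau$, equal $0$ where $d\ge2\tau$, and be linear in $d$ in between; as $2\tau<\frac12$, its integral over a period is $2\tau+\tau$. Then $|V|\le\int_\Delta\psi(\theta)\to3\tau|\Delta|$, so $|V|\le4\tau|\Delta|$ for large $J$. On $\Delta\setminus V$, \eqref{eq:phi} gives $|T-\gamma|\le|\gamma|/(4L\tau^2)\le\tau|\gamma|$; this is the only use of $L\ge\tau^{-3}$ beyond $L\ge2$.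

\emph{Bands and gaps.} The function $w_l$ is a.e.\ the function $w$ of Lemma~\ref{lem:chirp} with $\lambda=lJ$; let $\mu^{(l)}_k$ be the corresponding numbers. They have modulus $(lJ)^{-1/2}$ on the band
$$I_l=\mathbb Z\cap[\,lJ(L+a),\,lJ(L+b)\,]\qquad(1\le l\le L-1)$$
and vanish elsewhere. Take $J>M$ and $J(b-a)\ge1$. Then each $I_l$ is a nonempty set of consecutive integers, and $\min I_1\ge JL>M$. Since $I_l\subset[lJL,\,lJ(L+1)]$ and $l(L+1)<(l+1)L$ for $l<L$, we have $\max I_l<\min I_{l+1}$. Let $M'=\max I_{L-1}\le L^2J$ and put $\max I_0=M$ by convention. The \emph{$l$-th gap} is the set, possibly empty, of integers strictly between $\max I_{l-1}$ and $\min I_l$. The gaps and bands partition the integers in $(M,M']$. Let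
$$r_l=\frac{1-l/L}{\sqrt{lJ}},\qquad\rho_k=1+\frac1J\Big(1-\frac k{M'+1}\Big)\quad(0\le k\le M').$$
Both are positive and strictly decreasing, $r_l\le J^{-1/2}$, and $1<\rho_k\le1+\frac1J\le2$.

\emph{The polynomial $Q$.} Let $Q=Q^{\mathrm{band}}+Q^{\mathrm{gap}}$, where
\begin{align*}
Q^{\mathrm{band}}&=-\gamma\sum_{l=1}^{L-1}\Big(1-\frac lL\Big)\sum_{k\in I_l}\rho_k\Big(\mu^{(l)}_ke_k+\overline{\mu^{(l)}_k}\,e_{-k}\Big),\\
Q^{\mathrm{gap}}&=|\gamma|\sum_{l=1}^{L-1}r_l\sum_{k\in l\text{-th gap}}\rho_k\,(e_k+e_{-k}).
\end{align*}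
For $\max I_{l-1}<k\le\max I_l$ both $c_k(Q)$ and $c_{-k}(Q)$ have modulus $|\gamma|r_l\rho_k$. As $k$ increases, $l$ does not decrease and $\rho_k$ strictly decreases, so the moduli strictly decrease. They are positive and at most $2|\gamma|J^{-1/2}$, which is less than $\beta$ for large $J$. So $Q$ is a monotone block on $(M,M']$ below $\beta$. If $\gamma$ is real, both polynomials are real-valued.

\emph{The bands reproduce $T$.} The coefficients of $w_l-\sum_{k\in I_l}\rho_k\mu^{(l)}_ke_k$ are $c_k(w_l)-\mu^{(l)}_k-(\rho_k-1)\mu^{(l)}_k$, with the last term present only on $I_l$. The band $I_l$ has at most $lJ(b-a)+1\le2lJ$ elements, so $\sum_k|\mu^{(l)}_k|^2\le2$. By Parseval's identity and Lemma~\ref{lem:chirp}, the $L^2$ norm of this function is at most $8J^{-1/4}+2J^{-1}$, and so is that of its complex conjugate. Comparing with \eqref{eq:T},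
$$\|Q^{\mathrm{band}}-T\|_2\le2|\gamma|L\big(8J^{-1/4}+2J^{-1}\big)\to0 .$$

\emph{The gaps are negligible.} For any $m$, the part of a gap in $[1,m]$ consists of at most $M'$ consecutive integers. Lemma~\ref{lem:dirichlet}, applied to the positive and the negative frequencies of each of the $L-1$ gaps, gives
$$\sup_m\|S_m(Q^{\mathrm{gap}})\|\le L\cdot|\gamma|J^{-1/2}\cdot2\cdot2\big(1+\log(L^2J)\big)\to0 .$$
With $m=M'$ the last two displays give (ii) for large $J$. For (iii), Parseval's identity gives $\|S_m(Q^{\mathrm{band}})\|\le\|S_m(Q^{\mathrm{band}})\|_2\le\|Q^{\mathrm{band}}\|_2\le\|T\|_2+o(1)$ uniformly in $m$, and $\|T\|_2\le|\gamma|L|\Delta|^{1/2}$ because $|\varphi_L|\le L$.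
\end{proof}

The bound (iii) is much larger than $\|Q\|$, which is at most about $2|\gamma||\Delta|$. But $L$ depends only on $\tau$, so for a short interval (iii) is small in absolute terms. If a step function is cut into short intervals whose blocks are chained, a partial sum consists of complete blocks, which live essentially on disjoint intervals, and one incomplete block, which is small. This is the source of the constant $1+\eta$ in Theorem~\ref{thm:main}. By a \emph{step function} we mean a finite linear combination of indicators of intervals $[p,q)\subset[0,1)$.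

\begin{lemma}[step functions]\label{lem:step}
Let $u\ne0$ be a step function, $\tau\in(0,\frac14)$, $\beta>0$, and let $M\ge0$ be an integer. There are $M'>M$, a monotone block $Q$ on $(M,M']$ below $\beta$ and a measurable set $V\subset[0,1]$ with $|V|\le\tau$ such that
\begin{itemize}
\item[(i)] $\int_{[0,1]\setminus V}|Q-u|\le\tau$;
\item[(ii)] $\|Q\|\le2\|u\|+\tau$;
\item[(iii)] $\|S_m(Q)\|\le\|Q\|+\tau$ for all $m\ge0$.
\end{itemize}
If $u$ is real, $Q$ can be taken real.
\end{lemma}

\begin{proof}
Choose $\tau'\in(0,\tau/4]$ with $\tau'\|u\|\le\tau/4$ and an integer $L\ge(\tau')^{-3}$. After that, write $u=\sum_{i=1}^\nu\gamma_i\chi_{\Delta_i}$ with $\gamma_i\ne0$ and disjoint intervals $\Delta_i$ so short that $|\gamma_i|L|\Delta_i|^{1/2}\le\tau/8$ for all $i$. Put $\delta=\tau/(8\nu)$ and $M_0=M$. For $i=1,\dots,\nu$ apply Lemma~\ref{lem:interval} to $\Delta_i,\gamma_i,\tau',L,M_{i-1},\delta$, with the bound $\beta$ for $i=1$ and $|c_{M_{i-1}}(Q_{i-1})|$ for $i\ge2$; this yields $M_i,Q_i,T_i,V_i$. Let $Q=\sum_iQ_i$, $T=\sum_iT_i$,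 $V=\bigcup_iV_i$ and $M'=M_\nu$. By chaining, $Q$ is a monotone block on $(M,M']$ below $\beta$, real if all $\gamma_i$ are real, and $|V|\le4\tau'\sum_i|\Delta_i|\le\tau$.

For each $j\le\nu+1$ we have $\|\sum_{i<j}Q_i-\sum_{i<j}T_i\|\le\nu\delta=\tau/8$; in particular $\|Q-T\|\le\tau/8$. Off $V$ we have $|T-u|\le\tau'|u|$, by Lemma~\ref{lem:interval}(i) on each $\Delta_i$ and because both functions vanish outside $\bigcup_i\Delta_i$. So the integral in (i) is at most $\tau/8+\tau'\|u\|\le\tau$. Also $\|Q\|\le\sum_i(2|\gamma_i||\Delta_i|+\delta)+\tau/8=2\|u\|+\tau/4$.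

For $m\le M$ and $m\ge M'$, (iii) holds since $S_m(Q)$ is $0$ or $Q$. For $M_{j-1}<m\le M_j$ we have $S_m(Q)=\sum_{i<j}Q_i+S_m(Q_j)$, and $\|S_m(Q_j)\|\le\tau/8+\delta\le\tau/4$. The $T_i$ have disjoint supports, so $\|\sum_{i<j}T_i\|\le\|T\|$, and
$$\|S_m(Q)\|\le\|T\|+\frac\tau8+\frac\tau4\le\|Q\|+\frac\tau2 .\qedhere$$
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection*{The set $E$}
The exceptional set of Lemma~\ref{lem:step} depends on $u$ and on the range of frequencies, so all blocks have to be fixed before $f$ is given. Let $(u_n)_{n\ge1}$ list the nonzero step functions with rational endpoints and values in $\mathbb Q+i\mathbb Q$, each infinitely often. These functions are dense in $L^1$ and the real ones are dense in real $L^1$; because of the repetitions, the same is true of every tail $(u_n)_{n\ge N}$.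

Put $M_0=0$, $\tau_n=\epsilon4^{-n}$ and $\beta_1=\frac14$; the assumption $\epsilon<1$ gives $\tau_n<\frac14$ and $\tau_n\le4^{-n}$. Given $M_{n-1}$ and $\beta_n$, let $M_n,Q_n,V_n$ be provided by Lemma~\ref{lem:step} for $u_n,\tau_n,\beta_n,M_{n-1}$, with $Q_n$ real if $u_n$ is real, and put
$$\beta_{n+1}=\min\Big(\tfrac12|c_{M_n}(Q_n)|,\ \frac{4^{-(n+1)}}{2M_n+1}\Big).$$
Since $|c_{M_n}(Q_n)|$ is the least modulus in $Q_n$, for all $n\ge1$
\begin{equation}\label{eq:beta}
2\beta_{n+1}\le|c_k(Q_n)|<\beta_n\quad(M_{n-1}<|k|\le M_n),\qquad(2M_{n-1}+1)\beta_n\le4^{-n}.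
\end{equation}
In particular $(\beta_n)$ decreases. Let $E=[0,1]\setminus\bigcup_nV_n$. Then $|E|\ge1-\sum_n\tau_n=1-\epsilon/3>1-\epsilon$, and $E$ depends on neither $f$ nor $\eta$.

A given $f$ will use only a subsequence $Q_{n_1},Q_{n_2},\dots$, and the frequencies of the skipped blocks must receive coefficients that fit into the monotone order. The two parts of \eqref{eq:beta} prepare for this. By the first, values in $(\beta_n,2\beta_n)$ lie above the moduli of $Q_n$ and below those of every earlier block. By the second, coefficients of this size at all frequencies $|k|\le M_{n-1}$ have a small sum; unlike inside a block, no cancellation is needed here, because $\beta_n$ was chosen after $M_{n-1}$.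

\subsection*{The function $g$}
All assertions are unchanged when $f$ and $g$ are multiplied by a positive number, so let $\|f\|=1$. Let $\kappa=\min(\eta/28,1/18)$, $n_0=0$ and $R_0=f$. Given $n_{j-1}$ and the remainder $R_{j-1}\in L^1$, $j\ge1$, choose $n_j>n_{j-1}$ with
\begin{equation}\label{eq:choice}
\|R_{j-1}-u_{n_j}\|\le\kappa2^{-j},\qquad4^{-n_j}\le\tfrac14\kappa2^{-j},\qquad\text{and, for $j=1$,}\quad\int_{V_{n_1}}|f|\le\kappa .
\end{equation}
The second condition holds for all large indices, and so does the third, since $|V_n|\to0$ and $f$ is integrable; the first can then be met by the density of tails. Define the filler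
$$F_j=\sum_k\beta_{n_j}\Big(1+\frac1{|k|+1}\Big)e_k ,$$
where $k$ runs over $|k|\le M_{n_1-1}$ for $j=1$ and over $M_{n_{j-1}}<|k|\le M_{n_j-1}$ for $j\ge2$. It is real-valued, and it is an empty sum exactly when $j\ge2$ and $n_j=n_{j-1}+1$. Its coefficients lie in $(\beta_{n_j},2\beta_{n_j}]$, with the value $2\beta_{n_j}$ only at $k=0$. By \eqref{eq:beta} the sum of their moduli is at most $2\cdot4^{-n_j}$, hence
\begin{equation}\label{eq:filler}
\|S_m(F_j)\|\le\tfrac12\kappa2^{-j}\quad(m\ge0),\qquad\tau_{n_j}\le\tfrac14\kappa2^{-j}.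
\end{equation}
Put
$$P_j=F_j+Q_{n_j},\qquad R_j=(R_{j-1}-P_j)\,\chi_{[0,1]\setminus V_{n_j}} .$$
The cutoff is essential. The block $Q_{n_j}$ approximates $u_{n_j}$ only off $V_{n_j}$, and on $V_{n_j}$ sit the spikes; without the cutoff nothing would make the remainders small. If $f$ is real, we choose every $u_{n_j}$ real; by induction all $P_j$ and $R_j$ are then real.

By Lemma~\ref{lem:step}(i), \eqref{eq:choice} and \eqref{eq:filler},
$$\|R_j\|\le\|R_{j-1}-u_{n_j}\|+\|F_j\|+\tau_{n_j}\le\big(1+\tfrac12+\tfrac14\big)\kappa2^{-j}\le2\kappa2^{-j}.$$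
For $j\ge2$ it follows that $\|u_{n_j}\|\le\|R_{j-1}\|+\kappa2^{-j}\le5\kappa2^{-j}$. Lemma~\ref{lem:step}(ii),(iii) give $\|S_m(Q_{n_j})\|\le2\|u_{n_j}\|+2\tau_{n_j}\le11\kappa2^{-j}$, and with \eqref{eq:filler}
\begin{equation}\label{eq:stage}
\|S_m(P_j)\|\le12\kappa2^{-j}\qquad(j\ge2,\ m\ge0).
\end{equation}
For large $m$ this bounds $\|P_j\|$, so $g=\sum_{j\ge1}P_j$ converges in $L^1$, and $g$ is real if $f$ is real. The set $E$ is disjoint from all $V_n$, so by induction $R_j=f-\sum_{i\le j}P_i$ on $E$. Since $\|R_j\|\to0$, we get $g=f$ a.e.\ on $E$, and after a change on a null set $g=f$ on $E$.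

\subsection*{Property (1)}
The spectra of $F_1,Q_{n_1},F_2,Q_{n_2},\dots$ are consecutive symmetric ranges that partition $\mathbb Z$. Since $c_k$ is continuous on $L^1$, $c_k(g)$ is the coefficient of $e_k$ in the one polynomial whose spectrum contains $k$. Within each polynomial the moduli are even in $k$ and strictly decreasing in $|k|$. There are three kinds of junction, and each is settled by \eqref{eq:beta}.
\begin{itemize}
\item From $F_j$ to $Q_{n_j}$: the coefficients of $F_j$ exceed $\beta_{n_j}$, which exceeds the moduli in $Q_{n_j}$.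
\item From $Q_{n_{j-1}}$ to $F_j$, $j\ge2$: here $k\ne0$, so the coefficients of $F_j$ are less than $2\beta_{n_j}\le2\beta_{n_{j-1}+1}$, which is at most every modulus in $Q_{n_{j-1}}$.
\item From $Q_{n_{j-1}}$ to $Q_{n_j}$ when $n_j=n_{j-1}+1$: the moduli in $Q_{n_j}$ are less than $\beta_{n_j}$, and those in $Q_{n_{j-1}}$ are at least $2\beta_{n_j}$.
\end{itemize}

\subsection*{Properties (2) and (3)}
We have $S_m(g)=\sum_jS_m(P_j)$. If $i\ge2$ and $m\ge M_{n_{i-1}}$, then $S_m(P_j)=P_j$ for $j<i$, so by \eqref{eq:stage}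
$$\|g-S_m(g)\|\le\sum_{j\ge i}\big(\|P_j\|+\|S_m(P_j)\|\big)\le\sum_{j\ge i}24\kappa2^{-j}.$$
The right side tends to $0$ as $i\to\infty$, which proves the convergence.

For the norms, everything except the first block $Q=Q_{n_1}$ is of order $\kappa$. Since $\sum_{j\ge2}12\kappa2^{-j}=6\kappa$ and $\|F_1\|\le\kappa/4$, we have $\|g-Q\|\le7\kappa$. By Lemma~\ref{lem:step}(ii), $\|Q\|\le2(1+\kappa/2)+\kappa/8\le2+2\kappa$, so $\|g\|\le2+9\kappa\le2+\eta$, which is (3). By Lemma~\ref{lem:step}(iii), \eqref{eq:filler} and \eqref{eq:stage}, for all $m\ge0$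
$$\|S_m(g)\|\le\|S_m(F_1)\|+\|S_m(Q)\|+6\kappa\le\frac\kappa4+\|Q\|+\frac\kappa8+6\kappa\le\|g\|+14\kappa .$$
To make this relative we need a lower bound for $\|g\|$, and here the third condition in \eqref{eq:choice} enters: it prevents $f$ from having most of its mass on $V_{n_1}$, where $Q$ does not follow $f$. With $W=[0,1]\setminus V_{n_1}$, Lemma~\ref{lem:step}(i) gives
$$\|Q\|\ge\int_W|u_{n_1}|-\tau_{n_1}\ge\int_W|f|-\frac\kappa2-\frac\kappa8\ge1-2\kappa .$$
Hence $\|g\|\ge1-9\kappa\ge\frac12$ and $\|S_m(g)\|\le(1+28\kappa)\|g\|\le(1+\eta)\|g\|$. This completes the proof of Theorem~\ref{thm:main}. \qed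

\section{An order that fails}\label{sec:bad}

The construction above relied on polynomials with many coefficients of size $J^{-1/2}$ and small $L^1$ norm, although their $L^2$ norm is not small. On a lacunary set of frequencies no such polynomial exists. The order of Theorem~\ref{thm:bad} therefore spends almost all of its indices on a lacunary set, which forces $|c_{\sigma(m)}(g)|$ to decay like $m^{-1/2}\log m$, and it visits the remaining frequencies so rarely that their coefficients become summable. Let $\Lambda=\{4^j:j\ge0\}$ and $\pm\Lambda=\Lambda\cup(-\Lambda)$.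

\begin{lemma}\label{lem:lac}
If $P$ is a polynomial with spectrum in $\pm\Lambda$, then $\|P\|_2\le2^{3/2}\|P\|$.
\end{lemma}

\begin{proof}
Write $P=P_++P_-$ with spectra in $\Lambda$ and $-\Lambda$, and $P_+=\sum_ap_ae_{4^a}$. In base $4$ the number $4^a+4^b$ has two digits $1$ if $a\ne b$ and one digit $2$ if $a=b$, so it determines $\{a,b\}$. Each coefficient of $P_+^2$ is thus a sum of at most two products $p_ap_b$ over ordered pairs $(a,b)$, and $|z_1+z_2|^2\le2|z_1|^2+2|z_2|^2$ gives
$$\|P_+\|_4^4=\|P_+^2\|_2^2\le2\sum_{a,b}|p_a|^2|p_b|^2=2\|P_+\|_2^4 .$$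
By conjugation the same holds for $P_-$. Since $\|P_+\|_2^2+\|P_-\|_2^2=\|P\|_2^2$, we get $\|P\|_4\le2^{1/4}(\|P_+\|_2+\|P_-\|_2)\le2^{3/4}\|P\|_2$. H\"older's inequality with exponents $\frac32$ and $3$, applied to $|P|^2=|P|^{2/3}|P|^{4/3}$, gives
$$\|P\|_2^2\le\|P\|^{2/3}\|P\|_4^{4/3}\le2\,\|P\|^{2/3}\|P\|_2^{4/3},$$
that is, $\|P\|_2^{2/3}\le2\|P\|^{2/3}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bad}]
Let $n_1<n_2<\cdots$ be the positive integers not in $\Lambda$. Put $\sigma(4^i)=n_i$ for $i\ge1$, let $\sigma$ map $\{1,2,\dots\}\setminus\{4^i:i\ge1\}$ increasingly onto $\Lambda$, and extend by $\sigma(0)=0$, $\sigma(-k)=-\sigma(k)$. Thus $\sigma(1),\dots,\sigma(5)$ are $1,4,16,2,64$, and the frequency $3$ first appears as $\sigma(16)$.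

Let $g$ be as in the statement, $B=\sup_m\|G^\sigma_m(g)\|$ and $a_k=|c_{\sigma(k)}(g)|=|c_{\sigma(-k)}(g)|$ for $k\ge0$. The sequence $(a_k)$ decreases, and $a_k\le\|G^\sigma_k(g)\|\le B$. For $m\ge1$ let $H_m$ be the sum of the terms of $G^\sigma_m(g)$ with frequency in $\pm\Lambda$. The other terms are those with $k=0$ or $k=\pm4^i$, $1\le i\le\log_4m$.

\emph{Decay.} There are at most $1+2\log_4m$ other terms, each of norm at most $B$, so $\|H_m\|\le B(2+2\log_4m)$. The number of $k\in[1,m]$ with $\sigma(k)\in\Lambda$ is $m-\lfloor\log_4m\rfloor\ge m/2$, because $m\le2^m=4^{m/2}$. Each such $k$ contributes $2a_k^2\ge2a_m^2$ to $\|H_m\|_2^2$. By Lemma~\ref{lem:lac},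
$$m\,a_m^2\le\|H_m\|_2^2\le8B^2(2+2\log_4m)^2 .$$
For $m=4^i$ this reads $|c_{\pm n_i}(g)|=a_{4^i}\le2^{3/2}B(2+2i)2^{-i}$. Hence $D=a_0+2\sum_{i\ge1}a_{4^i}$, the sum of $|c_k(g)|$ over $k\notin\pm\Lambda$, is finite.

\emph{Square summability.} Now $\|H_m\|\le B+D$ for all $m$, so $\|H_m\|_2\le2^{3/2}(B+D)$ by Lemma~\ref{lem:lac}, and letting $m\to\infty$ we get $\sum_{k\in\pm\Lambda}|c_k(g)|^2<\infty$. The remaining coefficients are summable, hence square summable. So $g\in L^2$, and if $g=f$ on $E$, then $f\in L^2(E)$.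
\end{proof}

\begin{remark}
The second assertion of Theorem~\ref{thm:bad} is not vacuous. If $|E|>0$, the continuity of $x\mapsto|E\cap[0,x]|$ gives disjoint sets $E_j\subset E$ with $|E_j|=2^{-j}|E|$, $j\ge1$. The real function $f=\sum_j2^{j/2}\chi_{E_j}$ has $\|f\|=|E|\sum_j2^{-j/2}<\infty$ and $\int_Ef^2=|E|\sum_j1=\infty$.
\end{remark}

\begin{remark}
The symmetry $|c_{-k}(g)|=|c_k(g)|$ is needed in this proof for the frequencies $-n_i$. Condition (A1) orders only the coefficients $c_{\sigma(k)}(g)$ with $k\ge0$, and here $\sigma(k)>0$ for $k>0$. Without symmetry the decay step still bounds $|c_{n_i}(g)|$, with a constant larger by $\sqrt2$, but it gives nothing for $|c_{-n_i}(g)|$ beyond the bound $B$.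
\end{remark}

\begin{thebibliography}{9}

\bibitem{mps}
McGehee, Pigno and Smith,
\emph{Hardy's inequality and the $L^1$ norm of exponential sums},
Ann. of Math. 113 (1981).

\bibitem{source}
\emph{On the $m$-term best approximation of functions and greedy algorithm},
\texttt{http://www.naun.org/\allowbreak main/\allowbreak NAUN/\allowbreak puremath/\allowbreak 2016/\allowbreak a102019-083.pdf}

\end{thebibliography}
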